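# Polytope skeleta that skip a dimension

## 1. Complete skeleta are realized in an interval of dimensions

A **complex** is a finite family $\mathcal C$ of convex polytopes in some Euclidean space such that every face of a member is a member, and the intersection of any two members is a face of each. It is a **$k$-complex** if its members have dimension at most $k$ and some member has dimension $k$. Two complexes are **combinatorially equivalent** if there is a one-to-one inclusion-preserving correspondence between their members. For a polytope $P$, the **$k$-skeleton** $\operatorname{skel}_kP$ is the complex of all faces of $P$ of dimension at most $k$; for $k=1$ this is the graph of $P$. A $k$-complex $\mathcal C$ is **$(\mathcal P^d)$-realizable** if some $d$-dimensional polytope $P$ has $\operatorname{skel}_kP$ combinatorially equivalent to $\mathcal C$.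

The same complex can be realizable in several dimensions. The complete graph $K_6$ is the graph of the $5$-simplex, and also the graph of a $4$-polytope, the cyclic polytope $C(6,4)$. The question is whether the realizing dimensions can have a hole.

**Conjecture.** If the $k$-complex $\mathcal C$ is $(\mathcal P^{d'})$-realizable and $(\mathcal P^{d''})$-realizable, where $d'\le d''$, then $\mathcal C$ is $(\mathcal P^d)$-realizable for every $d$ with $d'\le d\le d''$.

The problem is taken from "Branko Grünbaum", https://github.com/dumpmemory/MathBook. As context: Grünbaum and Motzkin conjectured that for $d\ge4$ every $(\mathcal P^d)$-realizable graph is $(\mathcal P^4)$-realizable, and Klee disproved this in 1963. The conjecture above says nothing when $d''\le d'+1$, so the first real test is $d''=d'+2$.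

We start with complexes for which it is true and easy. The *complete $k$-complex on $n$ vertices* is the $k$-skeleton of the $(n-1)$-simplex. Recall that the cyclic polytope $C(n,d)$ (the convex hull of $n\ge d+1$ points on the moment curve in $\mathbb R^d$) is simplicial and $\lfloor d/2\rfloor$-neighborly: any $\lfloor d/2\rfloor$ of its vertices are the vertex set of a face.

**Proposition 1.** Let $k\ge1$ and $n\ge k+2$. The complete $k$-complex on $n$ vertices is $(\mathcal P^d)$-realizable exactly when $d=n-1$ or $2k+2\le d\le n-1$. In particular the conjecture holds for it.

*Proof.* The simplex realizes $d=n-1$. If $2k+2\le d\le n-1$, then $C(n,d)$ is simplicial and $\lfloor d/2\rfloor\ge k+1$, so every set of at most $k+1$ vertices is a face and the $k$-skeleton is complete.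

Conversely, let $P$ be a $d$-polytope with complete $k$-skeleton on $n$ vertices. A $d$-polytope has at least $d+1$ vertices, so $d\le n-1$. Suppose $d\le 2k+1$ and $n\ge d+2$. By Radon's theorem some $d+2$ of the vertices split into disjoint sets $A,B$ with a point $z\in\operatorname{conv}A\cap\operatorname{conv}B$, where $|A|\le\lfloor (d+2)/2\rfloor\le k+1$. Then $A$ is the vertex set of a face. The point $z$ lies in this face and is a convex combination of vertices in $B$; those with positive weight must lie in the face, hence belong to $A$. This contradicts $A\cap B=\emptyset$. So $d\le 2k+1$ forces $n=d+1$.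

The set of realizing dimensions is $\{2k+2,\dots,n-1\}$ if $n-1\ge2k+2$, and $\{n-1\}$ otherwise. Both are intervals. $\blacksquare$

By hand, for graphs: $K_4$ occurs only in dimension $3$, $K_5$ only in dimension $4$, $K_6$ in dimensions $4$ and $5$, and $K_n$ with $n\ge5$ in dimensions $4,\dots,n-1$.

What changes for a general complex? A complete complex only demands that faces be *present*. A general one also demands that faces be *absent*: some pairs of vertices must not be joined. The mildest way to bring this in is to keep a complete part on a vertex set $S$ and to attach extra vertices $v_1,\dots,v_m$, pairwise nonadjacent, each joined to a prescribed set $N_i\subset S$. We will see that each $v_i$ uses up part of the boundary of $\operatorname{conv}S$, that the amount used depends on the dimension, and that the total supply depends on the dimension in a different way. For large $m$ this breaks the conjecture.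

**Theorem 1.** Let $k\ge 1$ and $K=k+1$. For all sufficiently large integers $t$, with $p=(10K^2-5K+1)t$, there is a $k$-complex that is $(\mathcal P^{2p})$-realizable and $(\mathcal P^{2p+2})$-realizable but not $(\mathcal P^{2p+1})$-realizable.

**Theorem 2.** For every $\ell\ge1$ there are infinitely many $p$ for which some graph is $(\mathcal P^{2p})$-realizable and $(\mathcal P^{2p+2\ell})$-realizable but not $(\mathcal P^{e})$-realizable for any $e$ with $2p<e<2p+2\ell$.

So the conjecture is false for every $k\ge1$, and for graphs the hole can be an arbitrarily long interval of dimensions. For $k=1$ Theorem 1 has $p=31t$ and dimensions $62t,\ 62t+1,\ 62t+2$.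

## 2. Edges at a vertex, beyond and beneath, and facets as dominoes

Let $F$ be a facet of a full-dimensional polytope $Q$. A point is **beyond** $F$ if it lies strictly on the other side of $\operatorname{aff}F$ from $\operatorname{int}Q$, and **beneath** $F$ if it lies strictly on the same side. For a square, a point just outside the midpoint of an edge is beyond that edge and beneath the other three; a point just outside a corner, on the extended diagonal, is beyond two edges. Faces of simplicial polytopes are identified with their vertex sets.

We use the following facts.

* (F1) If $v$ is a vertex of $P$ with set of neighbors $N$, then $P\subset v+\operatorname{cone}\{u-v:u\in N\}$.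
* (F2) The vertices of $P$ in an open halfspace $\{\phi>\alpha\}$ induce a connected (or empty) subgraph of the graph of $P$. Indeed, by (F1) every vertex not maximizing $\phi$ has a neighbor with larger $\phi$. So every vertex in the halfspace is joined, inside the halfspace, to the face where $\phi$ is maximal, and the graph of that face is connected.
* (F3) (Grünbaum, *Convex Polytopes*, Thm 5.2.1.) Let $Q$ be a simplicial polytope and let $v$ be beyond exactly the facets in $\mathcal V\ne\emptyset$ and beneath all others. Then the proper faces of $\operatorname{conv}(Q\cup\{v\})$ are the faces of $Q$ lying in some facet not in $\mathcal V$, and the sets $\{v\}\cup\rho$ with $\rho$ a (possibly empty) face of $Q$ lying both in a facet in $\mathcal V$ and in a facet not in $\mathcal V$. The new polytope is simplicial.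
* (F4) The cyclic polytope $C(n,d)$ is simplicial and $\lfloor d/2\rfloor$-neighborly, and its facets are given by Gale's evenness condition (spelled out below). Write $f(n,d)$ for its number of facets.
* (F5) (Stanley 1975, Upper Bound Theorem for spheres.) A simplicial $(e-1)$-sphere with $n$ vertices has at most $f(n,e)$ facets.
* (F6) The boundary of a polytope has a triangulation without new vertices that triangulates each proper face (a pulling triangulation).

Also, a combinatorial equivalence preserves dimensions, since these can be read off from chains of faces, and a polytope whose face lattice is Boolean is a simplex.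

**Dominoes.** Label the vertices of $C(n,d)$ by $\mathbb Z_n$ in their order on the curve, and call a pair $\{i,i+1\}$ a *domino*. Gale's condition says that a $d$-set is a facet if and only if each maximal run of consecutive elements of $\{1,\dots,n\}$ in it that touches neither $1$ nor $n$ has even length. If $d=2p<n$, this means that all maximal *cyclic* runs are even. So the facets of $C(n,2p)$ are exactly the unions of $p$ disjoint dominoes, and the tiling of a facet is unique because each maximal cyclic run is tiled uniquely. For example, the facets of $C(6,4)$ are the pairs of disjoint edges of a hexagon; there are $6\cdot3/2=9$ of them.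

This lets us count. If the domino $\{n,1\}$ is not used, we place $p$ dominoes on the path $1,\dots,n$, in $\binom{n-p}{p}$ ways; if it is used, we place $p-1$ dominoes on the path $2,\dots,n-1$, in $\binom{n-p-1}{p-1}=\frac{p}{n-p}\binom{n-p}{p}$ ways. In dimension $2p+1$ exactly one of the two end runs is odd, so a facet is either the vertex $1$ with $p$ dominoes on $2,\dots,n$, or the vertex $n$ with $p$ dominoes on $1,\dots,n-1$. Hence
$$f(n,2p)=\frac{n}{n-p}\binom{n-p}{p},\qquad f(n,2p+1)=2\binom{n-p-1}{p}.$$
From $\binom{n-p-1}{p}=\frac{n-2p}{n-p}\binom{n-p}{p}$, and from the same formula with $p+1$ for $p$, we get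
$$\frac{f(n,2p+1)}{f(n,2p)}=\frac{2(n-2p)}{n},\qquad \frac{f(n,2p+2)}{f(n,2p)}=\frac{(n-2p)(n-2p-1)}{(p+1)(n-p-1)}.\tag{1}$$

## 3. What an attached vertex costs

Here is a small case. In $C(6,4)$ the sets $\{1,2,3,4\}$ and $\{1,2,4,5\}$ are facets. A point $v$ beyond exactly these two (it exists by Lemma 2 below) becomes a new vertex with neighbors $1,\dots,5$, and no edge of $K_6$ disappears. In dimension $5$ the six vertices span a simplex, and a point beyond the single facet $\{1,\dots,5\}$ again gets the neighbors $1,\dots,5$. So the same graph is realized in dimension $4$ at the cost of $2$ facets out of $f(6,4)=9$, and in dimension $5$ at the cost of $1$ facet out of $6$. The next lemma says that such costs cannot be avoided in *any* realization.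

**Lemma 1.** Let $P$ be an $e$-polytope, $e\ge2$, with vertex set $S\sqcup\{v_1,\dots,v_m\}$, $m\ge3$, $|S|=n$, where the $v_i$ are pairwise nonadjacent. Let $N_i\subset S$ be the set of neighbors of $v_i$. Then $Q=\operatorname{conv}S$ is $e$-dimensional. Fix a triangulation of $\partial Q$ as in (F6), and let $c_i$ be the number of its $(e-1)$-simplices lying in facets of $Q$ that $v_i$ is beyond (the simplices *seen by* $v_i$). Then:

(a) $\sum_i c_i\le f(n,e)$, and simplices seen by $v_i$ have all their vertices in $N_i$;

(b) $c_i\ge|N_i|-e+1$;

(c) if $|N_i|=e+1$ and for every nonempty $J\subset N_i$ with $|J|\le k$ the set $\{v_i\}\cup J$ is the vertex set of a face of $P$ that is a simplex, then $c_i\ge k+1$.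

**Step 1: $Q$ is full-dimensional.** This is needed so that "beyond a facet of $Q$" makes sense. Suppose $S$ lies in a hyperplane $H$. By (F1) the directions of the edges at $v_i$ span $\mathbb R^e$. The other endpoints of these edges lie in $S\subset H$, so $v_i\notin H$. By (F2) the $v$'s on one open side of $H$ induce a connected subgraph; as they are pairwise nonadjacent, there is at most one on each side. So $m\le2$, a contradiction.

**Step 2: different $v_i$ see different simplices.** This gives the total budget. If $v_i$ and $v_j$ are both beyond a facet $F$ of $Q$, look at the vertices of $P$ strictly beyond $\operatorname{aff}F$. None is in $S$, so all are among the $v$'s, and by (F2) they induce a connected subgraph. Hence there is only one and $i=j$. So each $(e-1)$-simplex of the triangulation is seen by at most one $v_i$. The triangulated boundary $\partial Q$ is a simplicial $(e-1)$-sphere with exactly $n$ vertices, because all points of $S$ are vertices of $P$, hence of $Q$. By (F5), $\sum_ic_i\le f(n,e)$.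

**Step 3: seen simplices have their vertices in $N_i$.** This finishes (a). Write $v=v_i$, $N=N_i$; let $v$ be beyond the facet $F$ of $Q$, let $x\in S$ be a vertex of $F$, and suppose $x\notin N$. By (F1),
$$x=v+\sum_{u\in N}\gamma_u(u-v),\qquad\gamma_u\ge0.$$
Put $\Gamma=\sum\gamma_u$. If $\Gamma\le1$, then $x\in\operatorname{conv}(\{v\}\cup N)$, which is impossible for a vertex $x$ of $P$ not in $\{v\}\cup N$. So $\Gamma>1$, and
$$x'=v+\frac{x-v}{\Gamma}=\sum_{u\in N}\frac{\gamma_u}{\Gamma}\,u\in\operatorname{conv}N\subset Q$$
lies strictly between $v$ and $x$. As $v$ is strictly beyond $F$ and $x\in F$, the point $x'$ is strictly beyond $F$. This contradicts $x'\in Q$.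

**Step 4: first points of $Q$ seen from $v$.** This is the tool for the lower bounds. Note that $v\notin Q$, since $v$ is a vertex of $P$ not in $S$. We claim:

$(*)$ *If $x\in Q$ and $x'$ is the first point of $Q$ on the segment from $v$ to $x$, then $x'\ne v$ and $x'$ lies on a facet of $Q$ that $v$ is beyond. Conversely, each point of a facet that $v$ is beyond is the first point of $Q$ on its segment from $v$.*

Points of the segment before $x'$ are not in $Q$. As there are finitely many facets, some one facet inequality is violated at points of the segment arbitrarily close before $x'$, while it holds at $x'$. By linearity along the segment it is an equality at $x'$ and is violated at $v$; that is, $v$ is beyond this facet and $x'$ lies on it. Conversely, if $v$ is beyond $F$ and $x\in F$, all points of the segment before $x$ violate the inequality of $F$.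

**Step 5: $N$ is exactly the set of vertices of seen simplices.** One inclusion is (a). For the other, let $u\in N$ and let $x'$ be the first point of $Q$ on the edge $[v,u]$ of $P$. It is a convex combination of points of $S$. Since $[v,u]$ is a face of $P$, the points with positive weight lie in $S\cap\{v,u\}=\{u\}$. So $x'=u$, and by $(*)$ $u$ lies on a facet that $v$ is beyond. Being a vertex of $Q$, $u$ is a vertex of a simplex of the triangulation of this facet.

**Step 6: the seen simplices are connected through common $(e-2)$-faces; proof of (b).** The aim is to list the seen simplices so that each brings at most one new vertex. Project centrally from $v$ onto a hyperplane strictly separating $v$ from $Q$. The image of $Q$ is an $(e-1)$-polytope $Q'$. Points of $Q'$ correspond to the lines from $v$ that meet $Q$, hence to first points; so by $(*)$ the union of the seen simplices is mapped bijectively onto $Q'$. Each seen simplex lies in a hyperplane not containing $v$, so it is mapped to an $(e-1)$-simplex. Thus the images form a triangulation of $Q'$; in particular $c_i\ge1$.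

Take two $(e-1)$-simplices of this triangulation. Choose an interior point $y_1$ of the first that avoids the affine hulls of all $(e-2)$-faces, and then an interior point $y_2$ of the second such that $[y_1,y_2]$ misses all faces of dimension at most $e-3$; the bad $y_2$ lie in finitely many affine subspaces $\operatorname{aff}(\{y_1\}\cup\tau)$, $\dim\tau\le e-3$, of dimension at most $e-2$. The segment meets each $(e-2)$-face in at most one point. So, walking along it, we are inside $(e-1)$-simplices except for finitely many crossing points, each in the relative interior of an $(e-2)$-face $\tau$. The simplices before and after a crossing both contain that point, hence both have $\tau$ as a face.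

So the seen simplices can be ordered so that each one after the first shares an $(e-2)$-face with an earlier one. The first has $e$ vertices, and each later one adds at most one. By Step 5, $|N|\le e+(c_i-1)$, which is (b).

**Step 7: proof of (c).** Here the presence of small faces at $v$ forces a higher cost. Let $|N|=e+1$. By (a), each seen simplex is $\operatorname{conv}(N\setminus\{j\})$ for some $j\in N$. Let $J$ be the set of these $j$; then $|J|=c_i\ge2$ by (b). Suppose $|J|\le k$. Then $\{v\}\cup J$ is the vertex set of a simplex face $\Phi$ of $P$. Let $z$ be the barycenter of $J$, a point of $Q$, and let $x'=(1-\theta)v+\theta z$, $\theta\in(0,1]$, be the first point of $Q$ on $[v,z]$. By $(*)$, $x'$ lies in a seen simplex $\operatorname{conv}(N\setminus\{j\})$ with $j\in J$. Since $x'\in\Phi$ and $\Phi$ is a face of $P$, $x'$ is a convex combination of elements of $(N\setminus\{j\})\cap(\{v\}\cup J)=J\setminus\{j\}$. So its barycentric coordinate at $j$ in the simplex $\Phi$ is $0$. But that coordinate is $\theta/|J|>0$, a contradiction. Hence $c_i\ge k+1$. $\blacksquare$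

## 4. The odd-dimensional budget lies below the geometric mean

Let us see what budget and cost predict for graphs with $|N_i|=2p+2$. By Lemma 1(b), each $v_i$ costs at least $3$, $2$, $1$ simplices in dimensions $2p$, $2p+1$, $2p+2$. The budgets are $f(n,2p)$, $f(n,2p+1)$, $f(n,2p+2)$. Fix integers $a,b\ge1$ and let
$$p=at,\quad n=2p+bt,\quad t\to\infty,\qquad q=\frac{a}{a+b},\qquad x(q)=\frac{(1-q)^2}{q},\quad y(q)=\frac{2(1-q)}{1+q}.$$
Throughout, $o(1)$ refers to $t\to\infty$. With $\mu=p/n=\frac{a}{2a+b}=\frac q{1+q}$ we have $1-2\mu=\frac{1-q}{1+q}$ and $1-\mu=\frac1{1+q}$, so (1) gives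
$$\frac{f(n,2p+1)}{f(n,2p)}=2(1-2\mu)=y(q),\qquad\frac{f(n,2p+2)}{f(n,2p)}\to\frac{(1-2\mu)^2}{\mu(1-\mu)}=x(q).$$
Applying (1) to $p,p+1,\dots$ in turn, for each fixed $i\ge0$,
$$\frac{f(n,2p+2i)}{f(n,2p)}\to x^i,\qquad\frac{f(n,2p+2i+1)}{f(n,2p)}\to y\,x^i.\tag{2}$$
For $0<q<1$ we have $2\sqrt q<1+q$, that is,
$$y(q)<\sqrt{x(q)}.\tag{3}$$
In the limit, an odd-dimensional budget is a fixed factor smaller than the geometric mean of its two even-dimensional neighbors. This is where the hole comes from.

Choose $q$ with $x(q)$ slightly larger than $\frac13$. Then about $\frac13f(n,2p)$ extra vertices fit the budget in dimension $2p$ (cost $3$), and also in dimension $2p+2$ (cost $1$, budget $x\,f(n,2p)$). In dimension $2p+1$ they would need $\frac23f(n,2p)$ simplices, while only $y f(n,2p)$ are available, and $y$ is about or below $\sqrt{1/3}<0.58$. So a counterexample appears as soon as we can *spend the budgets in dimensions $2p$ and $2p+2$ at the same time, with the same sets $N_i$*. There is little room for waste. When $x=\frac13$, we have $(1+q)^2=(1-q)^2+4q=\frac{13}3q$, so $y^2=\frac4{13}$; the argument needs $2m>y f(n,2p)$, so the $3m$ simplices used in dimension $2p$ must make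 up more than the fraction $\frac{3}{\sqrt{13}}\approx0.83$ of all facets.

Two tasks remain: to show that a vertex can be added at exactly the desired cost (Section 5), and to pack almost all facets of $C(n,2p)$ (Section 6).

## 5. Adding a vertex beyond a prescribed set of facets

Call a set $\mathcal V$ of facets of a simplicial $d$-polytope $Q$ **visible** if some point is beyond exactly the facets in $\mathcal V$ and beneath all others. *Adding $v$ accordingly* means passing to $\operatorname{conv}(Q\cup\{v\})$ for such a point $v$. A face of $Q$ is *lost* if it is not a face of the new polytope. By (F3) the lost proper faces are those contained in no facet outside $\mathcal V$. For a face $\sigma$ let $\operatorname{st}(\sigma)$ be the set of facets containing $\sigma$.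

Losing faces is a real danger. In a tetrahedron $abcd$, let $v$ be beyond $abc$ and $abd$ only. The edge $ab$ lies in no other facet, so it is lost. This is why part (ii) below assumes $d\ge4$.

**Lemma 2.** Let $Q$ be a simplicial $d$-polytope.

(i) If $\sigma$ is a nonempty proper face, the set $\operatorname{st}(\sigma)$ is visible. If $v$ is added accordingly, the lost proper faces of $Q$ are exactly those containing $\sigma$, and the new proper faces are $\{v\}\cup\rho$ with $\rho$ contained in a facet of $\operatorname{st}(\sigma)$ and $\rho\not\supseteq\sigma$. If $\operatorname{st}(\sigma')\cap\operatorname{st}(\sigma)=\emptyset$ for another nonempty proper face $\sigma'$, then $\operatorname{st}(\sigma')$ is the same set in the new polytope.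

(ii) Let $d\ge4$, let $R$ be a face with $d-2$ vertices, and let $w_1,\dots,w_{l+1}$ be distinct vertices such that all $F_j=R\cup\{w_j,w_{j+1}\}$ $(1\le j\le l)$ are facets, $l\ge1$. Then $\mathcal V=\{F_1,\dots,F_l\}$ is visible. If $v$ is added accordingly, no vertices or edges of $Q$ are lost, and the neighbors of $v$ are exactly the elements of $R\cup\{w_1,\dots,w_{l+1}\}$. Facets not in $\mathcal V$ remain facets.

**Step 1: stars are visible.** Let $z\in\operatorname{relint}\sigma$, $y\in\operatorname{int}Q$, and $v=z+\varepsilon(z-y)$ with $\varepsilon>0$ small. For a facet containing $\sigma$, the point $z$ lies on its hyperplane and $y$ strictly inside, so $v$ is beyond it. Every other facet has $z$ strictly beneath it, hence also $v$ for small $\varepsilon$.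

**Step 2: lost and new faces in (i).** A proper face $\rho$ (possibly empty) is the intersection of the facets containing it. So all facets containing $\rho$ contain $\sigma$ if and only if $\rho\supseteq\sigma$. Thus $\rho$ lies in a facet outside $\operatorname{st}(\sigma)$ exactly when $\rho\not\supseteq\sigma$, and (F3) gives both claims.

**Step 3: disjoint stars persist.** This will let us add many vertices one after another. Let $\operatorname{st}(\sigma')\cap\operatorname{st}(\sigma)=\emptyset$. The facets in $\operatorname{st}(\sigma')$ are not in $\operatorname{st}(\sigma)$, so they are not lost. A new facet containing $\sigma'$ would be $\{v\}\cup\rho$ with $\sigma'\subset\rho\subset F$ for some $F\in\operatorname{st}(\sigma)$; then $F\in\operatorname{st}(\sigma')\cap\operatorname{st}(\sigma)$, a contradiction. This proves (i).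

**Step 4: arcs are visible.** The link of $R$, consisting of the faces $\tau$ disjoint from $R$ with $R\cup\tau$ a face, is a cycle, because $R$ has $d-2$ vertices. Its edges correspond to the facets containing $R$. The cycle contains the path $w_1,\dots,w_{l+1}$ on distinct vertices, so it has further edges, and $\mathcal V$ corresponds to a proper nonempty arc. Let $h_1,\dots,h_u$ be the outer normals of the facets containing $R$, in the cyclic order of the link; $u\ge3$. They span the extreme rays, in this cyclic order, of the normal cone of $R$, which is a pointed $3$-dimensional cone over a convex $u$-gon: facets sharing a ridge that contains $R$ correspond to rays sharing a $2$-face. A nonempty proper set of consecutive vertices of a convex polygon can be strictly separated from the remaining ones by a line, namely the line through the midpoints of the two edges joining the set to its complement. An affine function on the plane of the polygon extends to a linear functional on the span of the cone. So there is $y$ with $\langle h_i,y\rangle>0$ for the facets in $\mathcal V$ and $\langle h_i,y\rangle<0$ for the other facets containing $R$. Take $v=z+\varepsilon y$ with $z\in\operatorname{relint}R$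 and $\varepsilon>0$ small. It is beyond exactly the facets in $\mathcal V$: those containing $R$ are decided by the sign of $\langle h_i,y\rangle$, and the others have $z$, hence $v$, strictly beneath them.

**Step 5: nothing small is lost in (ii).** If all facets containing a proper face $\rho$ are in $\mathcal V$, then they all contain $R$, so their intersection $\rho$ contains $R$. Moreover $\rho\ne R$, since $\mathcal V\ne\operatorname{st}(R)$. So lost faces have at least $d-1\ge3$ vertices, and no vertex or edge is lost. By (F3) a vertex $u$ of $Q$ is a neighbor of $v$ if and only if $u$ lies in a facet in $\mathcal V$ and in a facet not in $\mathcal V$. The second condition always holds because $u$ is not lost; the first says $u\in R\cup\{w_1,\dots,w_{l+1}\}$. Facets not in $\mathcal V$ remain by (F3). $\blacksquare$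

## 6. Packing facets: domino words, boxes and a matching

Encode a family of disjoint dominoes on a path of consecutive vertices as a word in the letters $D$ (domino) and $M$ (uncovered vertex). For example, in $C(8,4)$ the facet $\{1,2,4,5\}$ is the word $DMDMMM$ on the positions $1,\dots,8$. For the facet $\{8,1,3,4\}$ we set the domino $\{8,1\}$ aside and write the rest as $MDMMM$ on the positions $2,\dots,7$.

**How the budgets meet in words.** For graphs with a hole of length one we want $N$ to be a facet of $C(n,2p+2)$, and $\mathcal V$ to consist of three facets of $C(n,2p)$ as in Lemma 2(ii). Take a facet $N$ with two adjacent dominoes $DD$, on four consecutive vertices $w_1,\dots,w_4$, and replace them by $DMM$, $MDM$ or $MMD$. All four words occupy four vertices. The results are $R\cup\{w_1,w_2\}$, $R\cup\{w_2,w_3\}$, $R\cup\{w_3,w_4\}$, an arc as required. We must do this so that the triples $\mathcal V_i$ are disjoint and cover almost all facets of $C(n,2p)$, *and* the $N_i$ are distinct. Distinctness cannot be given up. In a realization of dimension $e=2p+2$ with $m\ge3$, each $v_i$ sees at least one simplex by Lemma 1(b), its $e$ vertices lie in $N_i$ by (a), and $|N_i|=e$;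 so $v_i$ sees the simplex $\operatorname{conv}N_i$, and no other $v_j$ sees it.

**The first attempt and where it stops.** Cut each word from the left into blocks: $DD$ if the word begins with it, and otherwise the next three letters. Call a block a *box* if it is $DD$, $DMM$, $MDM$ or $MMD$. Given a facet $F$ of $C(n,2p)$, find the first box not filled with $DD$. Filling it with the three words $DMM$, $MDM$, $MMD$ gives a triple containing $F$; filling it with $DD$ gives $N$. The triples partition all facets that have such a box, so the packing is excellent. But the $N$'s collide. Take three boxes in a row and one of them filled with $DD$: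
$$DD\cdot DMM\cdot MMD\ \longmapsto\ N=DD\cdot DD\cdot MMD,\qquad DMM\cdot DD\cdot MMD\ \longmapsto\ N=DD\cdot DD\cdot MMD .$$
These are different triples with the same $N$, because $N$ does not remember which of its $DD$-boxes was the last one to be filled.

**The way around.** Record the set $A$ of boxes filled with $DD$. We need a rule $A\mapsto B(A)=A\cup\{\text{one more box}\}$ that is *injective*. "The first free box" is not injective, as $\{1\}$ and $\{2\}$ both go to $\{1,2\}$. But with three boxes $\{1\}\mapsto\{1,2\}$, $\{2\}\mapsto\{2,3\}$, $\{3\}\mapsto\{1,3\}$ works. In general such a rule exists, by Hall's theorem, as soon as fewer than half of the boxes are in $A$. Whether this holds for almost all facets is a question about random words.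

**Setting.** Let $h>c\ge1$ be integers and $g=h-c$. Let $\mathsf P=D^h$, and let $\mathsf T_1,\dots,\mathsf T_r$ be distinct words with $c$ letters $D$ and $2g$ letters $M$, none of which begins with $\mathsf P$. They have length $\lambda=c+2g\ge h$. Both $\mathsf P$ and each $\mathsf T_j$ occupy $2h$ vertices. (Above: $h=2$, $c=g=1$, $r=3$.)

**Lemma 3.** Let $a,b\ge1$ be integers, $q=\frac a{a+b}$, and suppose $r\,q^c(1-q)^{2g}>q^h$. For $t\to\infty$ put $p=at$, $s=bt$, $n=2p+s$. There are pairs $(N_i,\mathcal V_i)$, $1\le i\le m$, with $m\ge(1-o(1))\,f(n,2p)/r$, such that:

1. the $N_i$ are distinct facets of $C(n,2p+2g)$, and the $\mathcal V_i$ are pairwise disjoint $r$-element sets of facets of $C(n,2p)$;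
2. for each $i$ there is a set $W_i$ of $2h$ cyclically consecutive vertices such that $N_i=U_i\sqcup W_i$, with $U_i$ a union of $p+g-h=p-c$ disjoint dominoes, and $\mathcal V_i$ consists of the $r$ sets $U_i\cup(\text{vertices of }W_i\text{ covered by the dominoes of }\mathsf T_j)$.

**Step 1: facets as words.** This turns the problem into one about words. The facets $F$ of $C(n,2p)$ fall into two classes. In class 1 the domino $\{n,1\}$ is not used, and $F$ is a word on the positions $1,\dots,n$ with $p_1=p$ letters $D$ and $s$ letters $M$. In class 2 the domino $\{n,1\}$ is used, and the rest is a word on the positions $2,\dots,n-1$ with $p_2=p-1$ letters $D$ and $s$ letters $M$. Call these *$F$-words*. In the same way the facets of $C(n,2p+2g)$ correspond to words with $p_\nu+g$ letters $D$ and $s-2g$ letters $M$ in class $\nu$, called *$N$-words*; $t$ is large, so $s>2g$. As tilings are unique, a facet determines its class and its word, and conversely.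

**Step 2: tokens, boxes, frames.** This gives a parsing that does not change when boxes are refilled. Let $\mathcal K$ consist of $\mathsf P$ and all words of length $\lambda$ not beginning with $\mathsf P$. All $\mathsf T_j$ lie in $\mathcal K$. Since $\lambda\ge h$, every word of length at least $\lambda$ has exactly one prefix in $\mathcal K$, and no element of $\mathcal K$ is a proper prefix of another. So every word is uniquely a concatenation of tokens from $\mathcal K$, followed by a remainder of length less than $\lambda$ having no prefix in $\mathcal K$. Let $\pi$ and $\tau$ be the numbers of tokens equal to $\mathsf P$, respectively in $\{\mathsf T_1,\dots,\mathsf T_r\}$. The *frame* of a word is obtained by replacing each such token by a box $\square$; other tokens and the remainder are kept. For instance, with $\mathsf P=DD$ and the three words above ($\lambda=3$), the word $DDMDMDMDDDM$ parses as $DD\,|\,MDM\,|\,DMD\,|\,DD\,|\,M$; its frame is $\square\,\square\,DMD\,\square\,M$, with $\pi=2$ and $\tau=1$.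

Each box stands for $2h$ vertices. So refilling boxes with other words from $\{\mathsf P,\mathsf T_1,\dots,\mathsf T_r\}$ changes neither the frame nor the vertex positions of its parts.

**Step 3: all $F$-words with a given frame have the same $\pi,\tau$.** Fix a class $\nu$ and a frame with $u$ boxes whose remaining part has $d_0$ letters $D$ and $m_0$ letters $M$. Filling the boxes with $\pi$ copies of $\mathsf P$ and $\tau=u-\pi$ tokens $\mathsf T_j$ gives $d_0+h\pi+c\tau$ letters $D$ and $m_0+2g\tau$ letters $M$. Hence all $F$-words with this frame have $\tau=(s-m_0)/2g$ and the same $\pi=u-\tau$. Conversely, if there are such $F$-words, all fillings with these $\pi,\tau$ are $F$-words. If moreover $\tau\ge1$, then fillings with $\pi+1$ copies of $\mathsf P$ and $\tau-1$ tokens $\mathsf T_j$ are $N$-words, because the number of $D$'s changes by $h-c=g$ and the number of $M$'s by $-2g$.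

**Step 4: an injective choice of one more box.** Suppose $\tau\ge\pi+1$. In the inclusion graph between the $\pi$-subsets and the $(\pi+1)$-subsets of the $u$ boxes, each $\pi$-subset has degree $u-\pi=\tau$ and each $(\pi+1)$-subset has degree $\pi+1\le\tau$. For a family $X$ of $\pi$-subsets with neighborhood $\partial X$, counting edges gives $\tau|X|\le(\pi+1)|\partial X|$, so $|\partial X|\ge|X|$. By Hall's theorem there is an injective map $A\mapsto B(A)=A\cup\{\beta_A\}$ from $\pi$-subsets to $(\pi+1)$-subsets.

**Step 5: the items.** For each class, each frame with $\tau\ge\pi+1$ that comes from $F$-words, each $\pi$-subset $A$ of its boxes and each map $\omega$ from the boxes outside $B(A)$ to $\{\mathsf T_1,\dots,\mathsf T_r\}$, select the item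
$$\begin{aligned}N:&\quad\mathsf P\text{ on }B(A),\ \omega\text{ elsewhere};\\ \mathcal V:&\quad\mathsf P\text{ on }A,\ \omega\text{ outside }B(A),\ \text{and }\mathsf T_1,\dots,\mathsf T_r\text{ in turn in the box }\beta_A.\end{aligned}$$
By Step 3, $N$ is an $N$-word and $\mathcal V$ consists of $r$ different $F$-words.

*The $\mathcal V$'s are disjoint.* Parsing is unique, so an $F$-word determines its class and frame, the set $A$ (its $\mathsf P$-boxes), hence $\beta_A$, and the restriction $\omega$ of its filling to the boxes outside $B(A)$. So each $F$-word with $\tau\ge\pi+1$ lies in exactly one item.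

*The $N$'s are distinct.* An $N$-word determines its class and frame, the set $B$ of its $\mathsf P$-boxes, hence $A$ because the map of Step 4 is injective, and $\omega$.

So (1) holds. Let $W_i$ be the $2h$ vertices of the box $\beta_A$ and $U_i=N_i\setminus W_i$. As $\mathsf P=D^h$ covers all of $W_i$ with $h$ of the $p+g$ dominoes of $N_i$, (2) holds (in class 2 the domino $\{n,1\}$ belongs to $U_i$). Finally,
$$m=\tfrac1r\,\#\{F:\tau(F)\ge\pi(F)+1\}.$$

**Step 6: almost all $F$-words satisfy $\tau\ge\pi+1$.** It suffices to show that in each class a uniformly random $F$-word has this property with probability $1-o(1)$. Let $L=(a+b)t$. Class 1 words have length $p+s=L$ and $at$ letters $D$; class 2 words have length $L-1$ and $at-1$ letters $D$.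

Take an infinite sequence of i.i.d. letters with $\Pr(D)=q$. Since $Lq=at$ is an integer, $at$ is the mode of $\mathrm{Bin}(L,q)$ and $at-1$ is a mode of $\mathrm{Bin}(L-1,q)$. A mode has probability at least one over the number of values, so the event "the initial word of length $L$ (respectively $L-1$) has the prescribed number of $D$'s" has probability at least $1/(L+1)$. Conditioned on it, that word is a uniform $F$-word of the class.

Parse the infinite sequence into tokens one after another. The end of each token is a bounded stopping time after its start, so the remaining letters are again i.i.d. and independent of the tokens already read. Hence the tokens are i.i.d., and a token equals $w\in\mathcal K$ with the probability of the word $w$. Let $Y_j=+1,-1,0$ according as the $j$-th token is some $\mathsf T_i$, is $\mathsf P$, or is neither. Then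
$$\delta:=\mathbb E Y_j=r\,q^c(1-q)^{2g}-q^h>0$$
by assumption; this is exactly what the assumption is for. The tokens of the initial word of length $L$ or $L-1$ are the first $H$ tokens of the sequence, for some random $H$: the parsings agree until the remainder, which has no prefix in $\mathcal K$. Tokens have length at most $\lambda$ and the remainder is shorter than $\lambda$, so $h_0\le H\le L$ with $h_0=\lceil(L-\lambda)/\lambda\rceil$. Also $\tau-\pi=\sum_{j\le H}Y_j$. As $|Y_j|\le1$, Hoeffding's inequality gives, for each fixed $h'$,
$$\Pr\Big(\sum_{j\le h'}Y_j\le0\Big)\le e^{-h'\delta^2/2}.$$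
A union bound over the at most $L$ possible values of $H$, and division by the probability of the conditioning event, show that the conditional probability of $\tau\le\pi$ is at most $(L+1)\,L\,e^{-h_0\delta^2/2}$, which tends to $0$ because $h_0$ grows linearly in $L$. $\blacksquare$

## 7. Graphs with long holes: proof of Theorem 2

Fix $\ell\ge1$. We use sets $N_i$ of size $2p+2\ell$ and arcs of $2\ell+1$ facets. The lower bounds of Lemma 1(b) are then $2\ell+1,\,2\ell,\dots,2,\,1$ in dimensions $2p,\,2p+1,\dots,\,2p+2\ell$.

**Step 1: choosing the density.** The aim is a $q$ for which every intermediate dimension is over budget while both ends are within budget. The function $x(q)=(1-q)^2/q$ is continuous and strictly decreasing from $\infty$ to $0$ on $(0,1)$. Let $q_0$ satisfy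
$$x(q_0)=x_0:=(2\ell+1)^{-1/\ell}.$$
The function $\xi\mapsto(2\ell+1)x_0^{\xi}-(2\ell+1-2\xi)$ is strictly convex, and it vanishes at $\xi=0$ and at $\xi=\ell$ (there it equals $1-1$). So it is negative on $(0,\ell)$. Taking $\xi=i$, respectively $\xi=i+\frac12$ together with $y<\sqrt x$ from (3), we get at $q=q_0$
$$(2\ell+1)x^i<2\ell+1-2i\quad(1\le i\le\ell-1),\qquad(2\ell+1)\,y\,x^i<2\ell-2i\quad(0\le i\le\ell-1).\tag{4}$$
These are finitely many strict inequalities between continuous functions. Choose a rational $q=\frac a{a+b}<q_0$, with integers $a,b\ge1$, so close to $q_0$ that (4) still holds. As $x$ is decreasing, $x(q)>x_0$, so also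
$$(2\ell+1)\,x(q)^\ell>1.\tag{5}$$

**Step 2: packing.** Apply Lemma 3 with $h=\ell+1$, $c=1$, $g=\ell$, $\lambda=2\ell+1\ge h$, $r=2\ell+1$ and
$$\mathsf T_j=M^{j-1}DM^{2\ell+1-j},\qquad1\le j\le2\ell+1.$$
These are distinct, and none begins with $D^{\ell+1}$, having only one $D$. The condition $(2\ell+1)q(1-q)^{2\ell}>q^{\ell+1}$ is (5). We obtain pairs $(N_i,\mathcal V_i)$, $i\le m$, with
$$m\ge(1-o(1))\frac{f(n,2p)}{2\ell+1}.\tag{6}$$
Writing $W_i=\{w_1,\dots,w_{2\ell+2}\}$ in order (the $w$'s depend on $i$) and $R_i=U_i$, we have $N_i=R_i\sqcup\{w_1,\dots,w_{2\ell+2}\}$, $|R_i|=2p-2$, $|N_i|=2p+2\ell$. The domino of $\mathsf T_j$ covers $w_j,w_{j+1}$, so $\mathcal V_i=\{R_i\cup\{w_j,w_{j+1}\}:1\le j\le2\ell+1\}$.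

**Step 3: the graph.** Let $G$ consist of the complete graph on $S=\mathbb Z_n$ and vertices $v_1,\dots,v_m$, where $v_i$ is joined exactly to $N_i$.

**Step 4: dimension $2p+2\ell$.** Start with $C(n,2p+2\ell)$, whose graph is complete as $p+\ell\ge2$. Add $v_1,\dots,v_m$ one after another by Lemma 2(i) with $\sigma=N_i$, a facet, so $\operatorname{st}(N_i)=\{N_i\}$. These stars are pairwise disjoint since the $N_i$ are distinct; by Lemma 2(i) they stay the same while the vertices are added. Each time only the facet $N_i$ is lost, no edge is lost, and $v_i$ is joined exactly to $N_i$. The graph is $G$.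

**Step 5: dimension $2p$.** Let $t$ be so large that $2p\ge4$. Start with $C(n,2p)$, whose graph is complete as $p\ge2$. Add $v_1,\dots,v_m$ one after another by Lemma 2(ii) with $d=2p$, $R=R_i$, $l=2\ell+1$. Since the $\mathcal V_i$ are pairwise disjoint and facets outside the visible set remain facets, all facets in $\mathcal V_i$ are still facets when $v_i$ is added; in particular $R_i$ is still a face. No edges are ever lost, and $v_i$ gets exactly the neighbors $N_i$. The graph is $G$.

**Step 6: dimension $e=2p+j$ with $1\le j\le2\ell-1$.** Suppose $G$ is the graph of an $e$-polytope. For large $t$ we have $m\ge3$, and Lemma 1(b) gives $c_i\ge|N_i|-e+1=2\ell+1-j$. By Lemma 1(a), $(2\ell+1-j)\,m\le f(n,2p+j)$, and with (6)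
$$(1-o(1))(2\ell+1-j)\le(2\ell+1)\,\frac{f(n,2p+j)}{f(n,2p)}.$$
By (2), the right side tends to $(2\ell+1)x^i$ if $j=2i$, and to $(2\ell+1)\,y\,x^i$ if $j=2i+1$. The left side tends to $2\ell+1-2i$, respectively $2\ell-2i$. For large $t$ this contradicts (4): the first inequality if $j=2i$ (so $1\le i\le\ell-1$), the second if $j=2i+1$ (so $0\le i\le\ell-1$).

So for all large $t$, with $p=at$, the graph $G$ is realizable in dimensions $2p$ and $2p+2\ell$ and in no dimension strictly between. $\blacksquare$

## 8. Higher skeleta: two groups of vertices instead of an arc, and the proof of Theorem 1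

**Why arcs do not suffice for $k\ge2$.** Keep the construction of Section 7 with $\ell=1$, where $N=R\sqcup\{w_1,w_2,w_3,w_4\}$. In dimension $2p+2$, a vertex $v$ beyond the facet $N$ has $\{v,w_1,w_3\}$ as a face. In dimension $2p$, no facet $R\cup\{w_j,w_{j+1}\}$ contains both $w_1$ and $w_3$, so by (F3) $\{v,w_1,w_3\}$ is not a face when $v$ is added. The graphs agree but, with the same labels, the $2$-skeleta do not. What we need is that *every $\rho\subset N_i$ with $|\rho|\le k$ lies in a member of $\mathcal V_i$*. This suggests taking two disjoint $(k+1)$-subsets $G,G'$ of $N$, with $|N|=2p+2$, and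
$$\mathcal V=\{N\setminus\{\gamma,\gamma'\}:\gamma\in G,\ \gamma'\in G'\}.$$
A set $\rho\subset N$ lies in no member of $\mathcal V$ only if it contains all of $G$ or all of $G'$, so such $\rho$ has at least $k+1$ elements. The cost in dimension $2p$ is now $K^2$, where $K=k+1$. In dimension $2p+1$ Lemma 1(c) makes the cost at least $K$, and in dimension $2p+2$ it is $1$. The costs $K^2,K,1$ form a geometric progression, the budgets are asymptotically proportional to $1,y,x$, and $y<\sqrt x$. So a value of $x$ just above $1/K^2$ should produce a hole.

**Step 1: the numbers.** We look for integers $a,b$ with $q=\frac a{a+b}$ satisfying $K^2x(q)>1$ and $y(q)<\frac1K$. Since $x=\frac{b^2}{a(a+b)}$ and $y=\frac{2b}{2a+b}$, and since $4a(a+b)=(2a+b)^2-b^2$, the two conditions together say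
$$(2a+b)^2-b^2<(2Kb)^2<(2a+b)^2 .$$
So $2a+b$ should be slightly larger than $2Kb$. Take $b=10K$ and $2a+b=20K^2+2$, that is, $a=10K^2-5K+1$. Then $(2a+b)^2-(2Kb)^2=(20K^2+2)^2-(20K^2)^2=80K^2+4$, which is positive and less than $100K^2=b^2$. Both conditions hold. From now on
$$a=10K^2-5K+1,\quad b=10K,\quad p=at,\quad s=bt,\quad n=2p+s=(20K^2+2)t.$$

**Step 2: packing.** Apply Lemma 3 with $h=2k+1$, $c=2k$, $g=1$, $\lambda=2k+2$, $r=K^2$ and
$$\mathsf T_{ij}=D^iMD^{k-i}\,D^jMD^{k-j},\qquad0\le i,j\le k.$$
These words are distinct: $i$ is the number of $D$'s before the first $M$, and $k-j$ the number after the second. None begins with $D^{2k+1}$, as each has only $2k$ letters $D$. The condition $K^2q^{2k}(1-q)^2>q^{2k+1}$ is $K^2x(q)>1$, which holds by Step 1. So for large $t$ we get pairs $(N_i,\mathcal V_i)$, $i\le m$, with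
$$m\ge(1-o(1))\,f(n,2p)/K^2.\tag{7}$$
For $k=1$ the four words are $MDMD$, $MDDM$, $DMMD$, $DMDM$, on six vertices. The uncovered vertices are $\{w_1,w_4\}$, $\{w_1,w_6\}$, $\{w_3,w_4\}$, $\{w_3,w_6\}$: one from $\{w_1,w_3\}$ and one from $\{w_4,w_6\}$.

**Step 3: the shape of $\mathcal V_i$.** We check that the words produce the two groups. Drop the index $i$ of the pair. Let $W=\{w_1,\dots,w_{4k+2}\}$ in consecutive order, $N=U\sqcup W$, and
$$G=\{w_1,w_3,\dots,w_{2k+1}\},\quad G'=\{w_{2k+2},w_{2k+4},\dots,w_{4k+2}\},\quad\sigma=N\setminus(G\cup G').$$
In $\mathsf T_{ij}$ the first $i$ dominoes cover $w_1,\dots,w_{2i}$, and the first $M$ is $w_{2i+1}$. The block $D^{k-i}D^j$ consists of $k-i+j$ dominoes and covers $w_{2i+2},\dots,w_{2k+2j+1}$. The second $M$ is $w_{2k+2+2j}$, and the last $k-j$ dominoes cover the rest. So $\mathsf T_{ij}$ covers exactly $W\setminus\{w_{2i+1},w_{2k+2+2j}\}$, and as $i,j$ run over $0,\dots,k$,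
$$\mathcal V=\{N\setminus\{\gamma,\gamma'\}:\gamma\in G,\ \gamma'\in G'\}.$$
We have $|N|=2p+2$, $|G|=|G'|=k+1$, $|\sigma|=2p-2k$.

**Step 4: $\mathcal V=\operatorname{st}(\sigma)$ in $C(n,2p)$.** This makes $\mathcal V$ visible by Lemma 2(i). The inclusion $\mathcal V\subseteq\operatorname{st}(\sigma)$ is clear. Let $F\supseteq\sigma$ be a facet of $C(n,2p)$, tiled by dominoes. Put
$$O=\sigma\cap W=\{w_2,w_4,\dots,w_{2k}\}\cup\{w_{2k+3},w_{2k+5},\dots,w_{4k+1}\}.$$
Both cyclic neighbors of an element of the first set lie in $G$, and both cyclic neighbors of an element of the second set lie in $G'$. In particular they are not in $\sigma$. So the domino partners in $F$ of the $2k$ elements of $O$ are $2k$ distinct elements of $F\setminus\sigma$. Since $|F\setminus\sigma|=2p-(2p-2k)=2k$, these are all of $F\setminus\sigma$, with $k$ of them in $G$ and $k$ in $G'$. As $|G|=|G'|=k+1$, we get $F=N\setminus\{\gamma,\gamma'\}$ with $\gamma\in G$, $\gamma'\in G'$.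

**Step 5: the complex.** Let $S=\mathbb Z_n$, and let $\Gamma$ be the abstract simplicial complex on $S\cup\{v_1,\dots,v_m\}$ whose simplices are all subsets of $S$ with at most $k+1$ elements and all $\{v_i\}\cup\rho$ with $\rho\subset N_i$, $|\rho|\le k$. In the next two steps we build simplicial polytopes whose $k$-skeleton is $\Gamma$.

**Step 6: realization in dimension $2p+2$.** Start with $C(n,2p+2)$, whose $k$-skeleton on $S$ is complete, as $k+1\le p+1$. Add $v_1,\dots,v_m$ one after another by Lemma 2(i) with $\sigma=N_i$, a facet, so $\operatorname{st}(N_i)=\{N_i\}$. These stars are pairwise disjoint, hence they persist. Only the faces $N_i$, with $2p+2>k+1$ vertices, are lost, and the new faces are $\{v_i\}\cup\rho$ with $\rho\subsetneq N_i$. So the $k$-skeleton of the resulting polytope $P''$ is $\Gamma$. Put $\mathcal C=\operatorname{skel}_kP''$; it is a $(\mathcal P^{2p+2})$-realizable $k$-complex.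

**Step 7: realization in dimension $2p$.** Start with $C(n,2p)$, whose $k$-skeleton is complete, as $k+1\le p$. Add $v_1,\dots,v_m$ one after another by Lemma 2(i) with $\sigma=\sigma_i$. The stars $\mathcal V_i=\operatorname{st}(\sigma_i)$ are pairwise disjoint, hence they persist. Lost faces contain some $\sigma_i$, so they have at least $2p-2k>k+1$ vertices; thus no face with at most $k+1$ vertices, old or new, is ever lost. The new faces arising when $v_i$ is added are $\{v_i\}\cup\rho$ with $\rho$ contained in a member of $\mathcal V_i$ and $\rho\not\supseteq\sigma_i$, that is,
$$\rho\subset N_i,\qquad\rho\not\supseteq G_i,\qquad\rho\not\supseteq G_i',\qquad\rho\not\supseteq\sigma_i.$$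
Since $|G_i|=|G_i'|=k+1$ and $|\sigma_i|>k$, every $\rho\subset N_i$ with $|\rho|\le k$ occurs. So the $k$-skeleton is again $\Gamma$, and $\mathcal C$ is $(\mathcal P^{2p})$-realizable.

**Step 8: no realization in dimension $e=2p+1$.** Suppose $\mathcal C$ is combinatorially equivalent to $\operatorname{skel}_kP$ with $\dim P=e$. Name the vertices of $P$ by the corresponding vertices of $\Gamma$. Then the vertices of $P$ are $S\sqcup\{v_1,\dots,v_m\}$. As $k\ge1$, all edges of $P$ are recorded in $\mathcal C$: the $v_i$ are pairwise nonadjacent, and the neighbor set of $v_i$ is $N_i$, with $|N_i|=2p+2=e+1$. For $\emptyset\ne J\subset N_i$ with $|J|\le k$, the set $\{v_i\}\cup J$ is a simplex of $\Gamma$, so it is the vertex set of a face of $P$ with Boolean face lattice, that is, of a simplex face. Also $m\ge3$ for large $t$. So Lemma 1(c) gives $c_i\ge k+1$ for all $i$, and Lemma 1(a) gives $Km\le f(n,2p+1)$. With (7) and (1),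
$$(1-o(1))\,\frac1K\le\frac{f(n,2p+1)}{f(n,2p)}=\frac{2(n-2p)}{n}=\frac{20K}{20K^2+2}=\frac1K\cdot\frac{10K^2}{10K^2+1}.$$
The last factor is a constant smaller than $1$, so this is false for large $t$. Hence for all sufficiently large $t$ the complex $\mathcal C$ is $(\mathcal P^{2p})$-realizable and $(\mathcal P^{2p+2})$-realizable but not $(\mathcal P^{2p+1})$-realizable, and the conjecture fails for every $k\ge1$. $\blacksquare$
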